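
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Discrete groups for which the empty set\\ is not a strong Ditkin set}


\begin{abstract}
We show that for the discrete group
$G=(\mathbb Z^2\rtimes SL_2(\mathbb Z))\times\bigoplus_{n\ge2}S_n$ the Fourier algebra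
$A_2(G)$ has no approximate identity of finitely supported functions that is bounded in
the multiplier norm. In other words, the empty set is not a strong Ditkin set for $A_2(G)$.
The factor $\bigoplus S_n$ turns a bound on multiplier norms into bounds at every finite
matrix level over $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$, and a minimality argument
that uses only finitely many group elements at a time turns these bounds into an invariant
mean on $\mathbb Z^2$ that cannot exist. We also determine the optimal constant for groups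
$\Gamma\times\bigoplus S_n$, prove a general obstruction, and give further examples, one
of them finitely presented, as well as a version for nonempty sets.
\end{abstract}

\section{The question and the results}

\subsection{Strong Ditkin sets}

Let $G$ be a locally compact group and let $A_2(G)$ be its Fourier algebra, that is, the
Fig\`a-Talamanca--Herz algebra $A_p(G)$ with $p=2$. It is a Banach algebra of continuous
functions vanishing at infinity; we write $\|\cdot\|_A$ for its norm. Write
$\operatorname{spt}v$ for the closure of $\{x:v(x)\ne0\}$. For a closed set $F\subset G$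
put
\[
I_F=\{u\in A_2(G):u=0\text{ on }F\},\qquad
J_F^0=\{u\in A_2(G)\cap C_c(G):\operatorname{spt}u\cap F=\emptyset\},
\]
and for $u\in A_2(G)$ put
\[
\|u\|_{M[F]}=\sup\{\|uv\|_A:\ v\in I_F,\ \|v\|_A\le1\}.
\]
The set $F$ is a \emph{strong Ditkin set}, or SD set, for $A_2(G)$ if there is a net
$(v_\alpha)$ in $J_F^0$ with
\[
\sup_\alpha\|v_\alpha\|_{M[F]}<\infty\qquad\text{and}\qquad
\|v_\alpha v-v\|_A\to0\quad\text{for every }v\in I_F .
\]
So one asks that all of $I_F$ be approximated by functions with compact support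
away from $F$, that the approximation be carried out by one net of multiplication
operators, and that these operators be uniformly bounded on $I_F$.

For $F=\emptyset$ we have $I_\emptyset=A_2(G)$ and $J^0_\emptyset=A_2(G)\cap C_c(G)$, and
$\|u\|_M:=\|u\|_{M[\emptyset]}$ is the norm of multiplication by $u$ on $A_2(G)$. The
question is then whether $A_2(G)$ has a compactly supported approximate identity that is
bounded in the multiplier norm.

For a discrete amenable group the answer is yes. If $B$ is a F\o lner set, then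
\[
v_B(s)=\frac{|sB\cap B|}{|B|}=\frac{\langle\lambda(s)1_B,1_B\rangle}{|B|}
\]
is finitely supported and $\|v_B\|_M\le\|v_B\|_A\le1$, where $\lambda$ is the left regular
representation. Along a F\o lner net $v_B\to1$ pointwise, and this suffices by
Lemma~\ref{lem:SD} below. Thus among discrete groups only nonamenable ones can fail the
property. Since $\|\cdot\|_M\le\|\cdot\|_A$, the requirement is weaker than the existence
of a compactly supported approximate identity that is bounded in the norm of $A_2(G)$. The
following was conjectured in \cite{Ditkin}.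

\begin{conjecture}
There exists a discrete group $G$ such that $\emptyset$ is not a SD set for $A_2(G)$.
\end{conjecture}

\noindent Throughout, $S_n$ is the symmetric group on $n$ letters and
$K=\bigoplus_{n\ge2}S_n$.

\begin{theorem}\label{thm:main}
For the countable discrete group
$G=\bigl(\mathbb Z^2\rtimes SL_2(\mathbb Z)\bigr)\times K$
the empty set is not a SD set for $A_2(G)$. In particular, the conjecture is true.
\end{theorem}

\subsection{Matrix levels}

From now on all groups are discrete, unless we say otherwise. The factor $K$ is best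
explained through a scale of norms that starts with the multiplier norm. For a finitely
supported function $u$ on a group $\Gamma$ let
$m_u:\mathbb C[\Gamma]\to\mathbb C[\Gamma]$ be the linear map with
$m_u(\lambda(s))=u(s)\lambda(s)$, where $\lambda$ is the left regular representation and
$\mathbb C[\Gamma]$ is the linear span of its values. Let $\|u\|_{(k)}$ be the norm of
$\mathrm{id}\otimes m_u$ on $M_k(\mathbb C[\Gamma])\subset M_k(C^*_r(\Gamma))$. It is
nondecreasing in $k$, and $\|u\|_{(1)}=\|u\|_M$ by Lemma~\ref{lem:mult}(a).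

Let $\Lambda_k(\Gamma)\in[0,\infty]$ be the infimum of all $C$ such that for every finite
$E\subset\Gamma$ and every $\varepsilon>0$ there is a finitely supported $u$ with
$\|u\|_{(k)}\le C$ and $|u-1|<\varepsilon$ on $E$, and put
$\Lambda_M(\Gamma)=\Lambda_1(\Gamma)$. By Lemma~\ref{lem:SD}, $\emptyset$ is SD for
$A_2(\Gamma)$ if and only if $\Lambda_M(\Gamma)<\infty$.

\begin{theorem}\label{thm:constant}
For every discrete group $\Gamma$,
\[
\Lambda_M(\Gamma\times K)=\sup_k\Lambda_k(\Gamma).
\]
Thus $\emptyset$ is SD for $A_2(\Gamma\times K)$ if and only if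
$\sup_k\Lambda_k(\Gamma)<\infty$.
\end{theorem}

A \emph{mean} on $\ell^\infty(X)$ is a linear functional that is positive and takes the
value $1$ at the constant function $1$. A mean $\mathfrak m$ is invariant under a group
acting on $X$ if $\mathfrak m(a\circ g)=\mathfrak m(a)$ for all $a\in\ell^\infty(X)$ and
all $g$ in the group.

\begin{theorem}\label{thm:obstruction}
Let $\Gamma$ be a discrete group with $\sup_k\Lambda_k(\Gamma)<\infty$ and let
$N\lhd\Gamma$ be amenable. Then there is a mean on $\ell^\infty(N)$ that is invariant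
under $N\rtimes\Gamma$ acting by $(a,g)x=agxg^{-1}$. Consequently, if there is no such
mean, then $\emptyset$ is not SD for $A_2(\Gamma\times K)$.
\end{theorem}

The action contains the left translations by $N$, so such a mean can exist only if $N$ is
amenable. For groups that are weakly amenable in the completely bounded sense, the
existence of such a mean is due to Ozawa \cite{Ozawa}. There one has approximations of $1$
whose norms are bounded at all matrix levels simultaneously. Here each level has its own
approximations and only the bound is common to all levels.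

\subsection{The strategy}

Why is $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$ a natural candidate? Think of a mean on
$\ell^\infty(\mathbb Z^2)$ as the law of a random lattice point. If it is invariant under
translations, it gives no mass to the origin, so the point has a direction in the
projective line. If it is also invariant under $SL_2(\mathbb Z)$, then the law of this
direction is an $SL_2(\mathbb Z)$-invariant probability measure on the projective line,
and there is none. So $\mathbb Z^2$ carries no mean of the kind in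
Theorem~\ref{thm:obstruction}. To produce one from multipliers we compare $u$ with its
translates $u(h^{-1}\cdot h')$ on $N=\mathbb Z^2$, and for this we must control $u$ on
several sets $s^{-1}Nt$ at once. If $s$ and $t$ run over $k$ elements, these restrictions
of $u$ together act on $k\times k$ matrices over $C^*_r(N)$, and the norm of this action is
controlled by $\|u\|_{(k)}$. So we need levels $k>1$, and the factor $K$ supplies them.

The proof has three steps.
\begin{enumerate}
\item Theorem~\ref{thm:constant}: multiplier bounds on $\Gamma\times K$ give bounds at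
every finite level on $\Gamma$ (Section~\ref{sec:levels}).
\item For finitely many $s,t\in\Gamma$ the values $u(s^{-1}nt)$ are written as
$\langle\pi(n)R\zeta_t,\zeta_s\rangle$ with $\max_t\|\zeta_t\|^2$ controlled by a finite
level (Section~\ref{sec:systems}).
\item Averaging $u$ over translates averages the vectors $\zeta_t$, which shortens them
by a definite amount unless they are nearly equal. Hence a function of nearly minimal cost
is nearly invariant (Section~\ref{sec:minimal}).
\end{enumerate}
Section~\ref{sec:main} concludes for $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ by Fourier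
analysis on the torus. Section~\ref{sec:general} treats a general amenable $N$.
Sections~\ref{sec:examples} and \ref{sec:nonempty} give more groups and treat nonempty
sets.

\section{Multiplier norms on discrete groups}\label{sec:mult}

Let $G$ be discrete, with left regular representation
$(\lambda(s)\xi)(x)=\xi(s^{-1}x)$ on $\ell^2(G)$. The algebra $C^*_r(G)$ is the norm
closure of $\mathbb C[G]$, and $VN(G)$ is its closure in the weak operator topology. The
elements of $A_2(G)$ are the functions $w(s)=\langle\lambda(s)\xi,\eta\rangle$ with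
$\xi,\eta\in\ell^2(G)$, for which $\|w\|_A\le\|\xi\|\,\|\eta\|$, and $A_2(G)$ is the
predual of $VN(G)$ through $\langle w,\lambda(s)\rangle=w(s)$ (Eymard). Each $\delta_s$
belongs to $A_2(G)$, because $\delta_s(x)=\langle\lambda(x)\delta_e,\delta_s\rangle$. The
finitely supported functions are dense in $A_2(G)$, as one sees by approximating $\xi$ and
$\eta$ by finitely supported vectors. By Kaplansky's density theorem the unit ball of
$\mathbb C[G]$ is weak* dense in that of $VN(G)$. Hence, for $w\in A_2(G)$ and
$x\in\mathbb C[G]$,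
\begin{equation}\label{eq:dual}
\|w\|_A=\sup_{y\in\mathbb C[G],\,\|y\|\le1}|\langle w,y\rangle|,\qquad
\|x\|=\sup_{\|w'\|_A\le1}|\langle w',x\rangle| .
\end{equation}

Let $H\le G$ be a subgroup. As a representation of $H$, $\ell^2(G)$ is a direct sum of
copies of $\ell^2(H)$, one for each coset $Hg$. So the inclusion
$\mathbb C[H]\subset\mathbb C[G]$ is isometric. Let $E_H:\mathbb C[G]\to\mathbb C[H]$ be
the linear map that sends $\lambda(s)$ to itself if $s\in H$ and to $0$ otherwise. As an
operator on $\ell^2(H)$, $E_H(x)$ is the compression of $x$ to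
$\ell^2(H)\subset\ell^2(G)$, so $\|E_H(x)\|\le\|x\|$. If $w$ is finitely supported on $H$
and $\tilde w$ is its extension by zero, then
$\langle\tilde w,x\rangle=\langle w,E_H(x)\rangle$. Since $E_H$ maps the unit ball of
$\mathbb C[G]$ onto that of $\mathbb C[H]$, \eqref{eq:dual} gives
$\|\tilde w\|_A=\|w\|_A$. By density, extension by zero is an isometry
$A_2(H)\to A_2(G)$.

\begin{lemma}\label{lem:mult}
Let $u$ be a finitely supported function on $G$.
\begin{enumerate}
\item[(a)] $\|u\|_M$ is the norm of $m_u$ on $\mathbb C[G]$ with the norm of $C^*_r(G)$.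
\item[(b)] $\|u|_H\|_M\le\|u\|_M$ for every subgroup $H\le G$.
\item[(c)] $\|u(\cdot\,l)\|_M=\|u\|_M$ for every $l\in G$.
\item[(d)] If $H\le G$ is a subgroup and $u$ vanishes outside $H$, then
$\|u\|_M=\|u|_H\|_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $w\in A_2(G)$ and $x\in\mathbb C[G]$ we have
$\langle uw,x\rangle=\langle w,m_u(x)\rangle$. Take the supremum over $\|w\|_A\le1$ and
$\|x\|\le1$ and use both halves of \eqref{eq:dual}. (b) The map $m_{u|_H}$ is the
restriction of $m_u$ to $\mathbb C[H]$, and the inclusion is isometric.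
(c) We have $m_{u(\cdot l)}(x)=m_u(x\lambda(l))\lambda(l)^*$, as one checks on
$x=\lambda(s)$, and right multiplication by $\lambda(l)$ is an isometry of $\mathbb C[G]$
onto itself. (d) Here $m_u=m_{u|_H}\circ E_H$ and $E_H$ is contractive, so
$\|u\|_M\le\|u|_H\|_M$. The reverse inequality is (b).
\end{proof}

\begin{lemma}\label{lem:SD}
The empty set is SD for $A_2(G)$ if and only if for some $C<\infty$
\begin{equation}\label{eq:star}
\begin{minipage}{0.82\textwidth}
for all finite $E\subset G$ and all $\varepsilon>0$ there is a finitely supported $v$ with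
$\|v\|_M\le C$ and $|v-1|<\varepsilon$ on $E$.
\end{minipage}
\end{equation}
\end{lemma}

\begin{proof}
The set $J^0_\emptyset$ consists of the finitely supported functions. If $(v_\alpha)$ is a
net as in the definition of SD, then $\|v_\alpha\delta_s-\delta_s\|_A\to0$ gives
$v_\alpha(s)\to1$ for every $s$, and \eqref{eq:star} follows with
$C=\sup_\alpha\|v_\alpha\|_M$. Conversely, \eqref{eq:star} gives a net $(v_\alpha)$,
indexed by the pairs $(E,\varepsilon)$, with $\|v_\alpha\|_M\le C$ and $v_\alpha\to1$
pointwise. Then $\|v_\alpha w_0-w_0\|_A\to0$ for finitely supported $w_0$. For general $w$,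
\[
\|v_\alpha w-w\|_A\le(C+1)\|w-w_0\|_A+\|v_\alpha w_0-w_0\|_A,
\]
and finitely supported $w_0$ are dense.
\end{proof}

\section{The factor $K$ and matrix levels}\label{sec:levels}

If $L$ is a finite group whose irreducible representations, up to equivalence, have
dimensions $d_1,\dots,d_r$, then $\mathbb C[L]\cong\bigoplus_iM_{d_i}$ as a $C^*$-algebra.
So a multiplier that ignores the $L$-coordinate acts on matrices over $C^*_r(\Gamma)$.

\begin{example}
For $L=S_3$ we have $\mathbb C[S_3]\cong\mathbb C\oplus\mathbb C\oplus M_2$. If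
$\varphi$ is finitely supported on $\Gamma$ and $\psi(g,l)=\varphi(g)$ on
$\Gamma\times S_3$, then $m_\psi$ acts on
$\mathbb C[\Gamma]\oplus\mathbb C[\Gamma]\oplus M_2(\mathbb C[\Gamma])$ as
$m_\varphi\oplus m_\varphi\oplus(\mathrm{id}\otimes m_\varphi)$. Hence
$\|\psi\|_M=\|\varphi\|_{(2)}$: the plain multiplier norm on $\Gamma\times S_3$ sees the
second level on $\Gamma$.
\end{example}

\begin{lemma}\label{lem:finite}
Let $L$ be a finite group and let $d$ be the largest dimension of an irreducible
representation of $L$. For finitely supported $\varphi$ on $\Gamma$ put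
$(\varphi\otimes1_L)(g,l)=\varphi(g)$. Then
$\|\varphi\otimes1_L\|_M=\|\varphi\|_{(d)}$.
\end{lemma}

\begin{proof}
Since $\mathbb C[L]$ is a finite-dimensional $C^*$-algebra on $\ell^2(L)$,
$C^*_r(\Gamma\times L)=C^*_r(\Gamma)\otimes\mathbb C[L]
\cong\bigoplus_iM_{d_i}(C^*_r(\Gamma))$ with the maximum norm. Under this identification
$m_{\varphi\otimes1_L}=m_\varphi\otimes\mathrm{id}$ is the direct sum of the maps
$\mathrm{id}\otimes m_\varphi$ on $M_{d_i}(\mathbb C[\Gamma])$, so its norm is
$\max_i\|\varphi\|_{(d_i)}=\|\varphi\|_{(d)}$. Apply Lemma~\ref{lem:mult}(a).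
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
``$\ge$'': We may assume $\Lambda_M(\Gamma\times K)<\infty$. Suppose $\Gamma\times K$
satisfies \eqref{eq:star} with constant $C$. Let $k\ge1$, a finite set $E\subset\Gamma$ and
$\varepsilon>0$ be given. Put $L=S_{k+1}\le K$. It has an irreducible representation of
dimension $k$, on $\{x\in\mathbb C^{k+1}:\sum x_i=0\}$. By \eqref{eq:star} and
Lemma~\ref{lem:mult}(b) there is a finitely supported $v$ on $\Gamma\times L$ with
$\|v\|_M\le C$ and $|v-1|<\varepsilon$ on $E\times L$. A general $v$ depends on the second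
coordinate, so we average it out: let $\varphi(g)=|L|^{-1}\sum_{l\in L}v(g,l)$. Then
$\varphi$ is finitely supported and $|\varphi-1|<\varepsilon$ on $E$. Moreover
$\varphi\otimes1_L$ is the average of the right translates $v(\cdot\,(e,l))$, $l\in L$, so
$\|\varphi\otimes1_L\|_M\le C$ by Lemma~\ref{lem:mult}(c). By Lemma~\ref{lem:finite},
$\|\varphi\|_{(k)}\le\|\varphi\otimes1_L\|_M\le C$. Hence $\Lambda_k(\Gamma)\le C$.

``$\le$'': We may assume $\sup_k\Lambda_k(\Gamma)<\infty$. Let
$\sup_k\Lambda_k(\Gamma)<C<\infty$, and let $E\subset\Gamma\times K$ be finite and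
$\varepsilon>0$. Choose $n\ge2$ and a finite $E'\subset\Gamma$ with
$E\subset E'\times K_n$, where $K_n=S_2\times\dots\times S_n$. Let $d$ be the largest
dimension of an irreducible representation of $K_n$. Choose a finitely supported $\varphi$
on $\Gamma$ with $\|\varphi\|_{(d)}\le C$ and $|\varphi-1|<\varepsilon$ on $E'$. By
Lemma~\ref{lem:finite}, $\|\varphi\otimes1_{K_n}\|_M\le C$, and by
Lemma~\ref{lem:mult}(d) the extension of $\varphi\otimes1_{K_n}$ by zero to
$\Gamma\times K$ has the same multiplier norm. It is finitely supported and within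
$\varepsilon$ of $1$ on $E$. The last assertion of the theorem is Lemma~\ref{lem:SD}.
\end{proof}

For the later sections we need hermitian functions. Put
$u^*(x)=\overline{u(x^{-1})}$ and call $u$ \emph{hermitian} if $u=u^*$. On elements
$a\otimes\lambda(s)$ one sees
$(\mathrm{id}\otimes m_{u^*})(x)=\bigl((\mathrm{id}\otimes m_u)(x^*)\bigr)^*$, so
$\|u^*\|_{(k)}=\|u\|_{(k)}$. If $|u-1|<\varepsilon$ on $E\cup E^{-1}$, then
$(u+u^*)/2$ is hermitian and within $\varepsilon$ of $1$ on $E$. Therefore, for every
finite $C>\sup_k\Lambda_k(\Gamma)$,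
\begin{equation}\label{eq:H}
\begin{minipage}{0.82\textwidth}
for all $k$, all finite $E\subset\Gamma$ and all $\varepsilon>0$ there is a hermitian
finitely supported $u$ on $\Gamma$ with $\|u\|_{(k)}\le C$ and $|u-1|<\varepsilon$ on $E$.
\end{minipage}
\end{equation}
The function $u$ may depend on $k$: condition \eqref{eq:H} does not provide functions that
are bounded by $C$ at all levels simultaneously. The arguments below therefore work with
finite subsets of $\Gamma$.

\section{Finitely many group elements at a time}\label{sec:systems}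

In this section and the next, $N$ is an amenable normal subgroup of $\Gamma$ and
$A=C^*_r(N)$.

\subsection{The idea for two elements}\label{sub:two}

Let $h\in\Gamma$, $h\ne e$, and suppose that a hermitian function $u$ can be written as
\[
u(s^{-1}nt)=\langle\pi(n)R\zeta_t,\zeta_s\rangle\qquad(s,t\in\{e,h\},\ n\in N)
\]
with a representation $\pi$ of $A$, a self-adjoint unitary $R$ commuting with $\pi(A)$,
and two vectors $\zeta_e,\zeta_h$; here $\pi(n)=\pi(\lambda(n))$. Written out, these are
four equations, for $u(n)$, $u(nh)$, $u(h^{-1}n)$ and $u(h^{-1}nh)$. Average them: the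
function $u'(x)=\frac14\sum_{s,t\in\{e,h\}}u(s^{-1}xt)$ satisfies
\[
u'(n)=\langle\pi(n)R\zeta',\zeta'\rangle,\qquad\zeta'=\tfrac12(\zeta_e+\zeta_h),
\]
and if $u$ is close to $1$ on a large finite set, so is $u'$ on a slightly smaller one.
By the parallelogram law
\[
\|\zeta'\|^2=\tfrac12\bigl(\|\zeta_e\|^2+\|\zeta_h\|^2\bigr)-\tfrac14\|\zeta_e-\zeta_h\|^2 .
\]
Suppose now that $\|\zeta_e\|^2$ and $\|\zeta_h\|^2$ are at most $c+\varepsilon$, and that
functions as close to $1$ as $u'$ cannot be represented in this way with a vector of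
squared norm at most $c-\varepsilon$. Then $\|\zeta_e-\zeta_h\|^2<8\varepsilon$, and
consequently
\[
u(h^{-1}nh)-u(n)=\langle\pi(n)R(\zeta_h-\zeta_e),\zeta_h\rangle
+\langle\pi(n)R\zeta_e,\zeta_h-\zeta_e\rangle
\]
is a sum of two coefficient functions of $\pi$ in each of which one of the two vectors is
short. This is the almost invariance we want.

Two points are missing. First, we need such representations, with
norms controlled by $\|u\|_{(k)}$; this is Lemma~\ref{lem:rep}. Second, $u$ was
represented over $\{e,h\}$ but $u'$ only over $\{e\}$, and the least possible norm may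
depend on this set. Section~\ref{sec:minimal} deals with that. Note also that the
same vectors $\zeta$ appear on both sides of the inner product. With two unrelated
families, near-minimality would bound from below only the length of one averaged vector
in one of the families, whereas the formula above needs both families to be nearly
constant at the same place. For hermitian functions one can use a common family, at the
price of the sign $R$.

\subsection{Systems and their cost}

\begin{definition}
Let $T\subset\Gamma$ be finite and nonempty and let $u$ be a hermitian finitely supported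
function on $\Gamma$. A \emph{$T$-system} for $u$ consists of a unital representation $\pi$
of $A$ on a Hilbert space (we write $\pi(n)$ for $\pi(\lambda(n))$), a self-adjoint
unitary $R\in\pi(A)'$, and vectors $(\zeta_t)_{t\in T}$ in that space such that
\begin{equation}\label{eq:system}
u(s^{-1}nt)=\langle\pi(n)R\zeta_t,\zeta_s\rangle\qquad(s,t\in T,\ n\in N).
\end{equation}
The \emph{cost} $|u|_T$ is the infimum of $\max_{t\in T}\|\zeta_t\|^2$ over all
$T$-systems for $u$.
\end{definition}

Restricting a system shows $|u|_T\le|u|_{T'}$ for $T\subset T'$. Taking $s=t$ and $n=e$ in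
\eqref{eq:system} gives $|u|_T\ge|u(e)|$.

\begin{lemma}\label{lem:rep}
Every hermitian finitely supported $u$ has $T$-systems, and $|u|_T\le\|u\|_{(|T|)}$.
\end{lemma}

The amenability of $N$ enters through the trivial character
$\chi:A\to\mathbb C$, $\chi(\lambda(n))=1$. It exists because there are unit vectors
$\xi_i\in\ell^2(N)$ with $\|\lambda(n)\xi_i-\xi_i\|\to0$ for all $n$, whence
$|\sum_nx(n)|=\lim_i|\langle x\xi_i,\xi_i\rangle|\le\|x\|$ for
$x=\sum_nx(n)\lambda(n)\in\mathbb C[N]$.

The proof of the lemma goes as follows. The values $u(s^{-1}nt)$ define a hermitian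
functional $U$ on $M_T(A)$. A system is obtained by GNS from a positive functional $P$ that
dominates $\pm U$, and the numbers $P(e_{tt}\otimes1)$ are the squared norms of its
vectors. The level $\|u\|_{(|T|)}$ bounds weighted means of these numbers, and a convexity
argument gives a uniform bound.

\begin{proof}
Put $c=\|u\|_{(|T|)}$ and index matrices of size $|T|$ by $T$, with matrix units $e_{st}$.

\emph{Step 1: a bounded map.} For $x=[x_{st}]\in M_T(\mathbb C[N])$ let
$\Theta(x)\in M_T(\mathbb C)$ be given by
\[
\Theta(x)_{st}=\sum_{n\in N}x_{st}(n)\,u(s^{-1}nt).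
\]
We claim $\|\Theta(x)\|\le c\|x\|$. Let $D=\mathrm{diag}(\lambda(s))_{s\in T}$, a unitary
in $M_T(C^*_r(\Gamma))$. The matrix $D^*xD$ has entries
$\sum_nx_{st}(n)\lambda(s^{-1}nt)$. The map $\mathrm{id}\otimes m_u$, of norm $c$ at this
matrix size, turns them into $\sum_nx_{st}(n)u(s^{-1}nt)\lambda(s^{-1}nt)$. Conjugating
back by $D$ gives $\sum_nx_{st}(n)u(s^{-1}nt)\lambda(n)$, a matrix over $\mathbb C[N]$, and
the $*$-homomorphism $\mathrm{id}\otimes\chi$ on $M_T(A)$ sends it to $\Theta(x)$. So
$\Theta$ extends to $M_T(A)\to M_T(\mathbb C)$ with norm at most $c$. Since $u=u^*$,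
\[
\Theta(x^*)_{st}=\sum_n\overline{x_{ts}(n^{-1})}\,u(s^{-1}nt)
=\overline{\sum_nx_{ts}(n)\,\overline{u\bigl((t^{-1}ns)^{-1}\bigr)}}
=\overline{\Theta(x)_{ts}},
\]
that is, $\Theta(x^*)=\Theta(x)^*$.

\emph{Step 2: what has to be found.} Let $U(x)=\sum_{s,t}\Theta(x)_{st}$, a bounded
hermitian functional on $M_T(A)$ with $U(e_{st}\otimes\lambda(n))=u(s^{-1}nt)$. Let
$\mathcal P$ be the convex set of bounded functionals $P$ on $M_T(A)$ with $P\pm U\ge0$.
Adding the two conditions gives $P\ge0$. We claim that for every $\eta>0$ there is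
$P\in\mathcal P$ with
\begin{equation}\label{eq:P}
P(e_{tt}\otimes1)\le c+\eta\qquad\text{for all }t\in T .
\end{equation}

This suffices. Apply the GNS construction to the positive functionals
$P_1=\frac12(P+U)$ and $P_2=\frac12(P-U)$. Up to unitary equivalence, every unital
representation of $M_T(A)=M_T\otimes A$ is of the form $\mathrm{id}\otimes\pi$ on
$\ell^2_T\otimes\mathcal H$. Writing the two cyclic vectors as
$\sum_t\epsilon_t\otimes\zeta^i_t$, with $(\epsilon_t)$ the standard basis, we get
\[
P_i(e_{st}\otimes a)=\langle\pi_i(a)\zeta^i_t,\zeta^i_s\rangle\qquad(a\in A,\ i=1,2).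
\]
(If $P_i=0$, take any unital $\pi_i$ and $\zeta^i_t=0$.)
Put $\pi=\pi_1\oplus\pi_2$, $\zeta_t=\zeta^1_t\oplus\zeta^2_t$ and $R=1\oplus(-1)$, which
commutes with $\pi(A)$. Then
\[
\langle\pi(n)R\zeta_t,\zeta_s\rangle=(P_1-P_2)(e_{st}\otimes\lambda(n))
=U(e_{st}\otimes\lambda(n))=u(s^{-1}nt),
\]
and $\|\zeta_t\|^2=(P_1+P_2)(e_{tt}\otimes1)=P(e_{tt}\otimes1)\le c+\eta$. So
$|u|_T\le c+\eta$ for every $\eta>0$.

\emph{Step 3: weighted bounds.} The norm of $\Theta$ gives a bound for each weighted mean
of the numbers $P(e_{tt}\otimes1)$, with $P$ depending on the weights. Let $\omega_t>0$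
with $\sum_t\omega_t=1$. Put $\alpha=(\omega_t^{1/2})_t$, a unit vector, and
$\Delta=\mathrm{diag}(\omega_t^{1/2})$. Since $\Theta$ acts entrywise,
\[
\psi(x):=\langle\Theta(x)\alpha,\alpha\rangle=U(\Delta x\Delta).
\]
This is a hermitian functional of norm at most $c$. Let $\psi=\psi_+-\psi_-$ be its Jordan
decomposition: $\psi_\pm\ge0$ and $\|\psi\|=\|\psi_+\|+\|\psi_-\|$. The functional
$q=\psi_++\psi_-$ satisfies $q\pm\psi=2\psi_\pm\ge0$ and
$q(1)=\|\psi_+\|+\|\psi_-\|\le c$. Put $P(x)=q(\Delta^{-1}x\Delta^{-1})$. Then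
$(P\pm U)(x)=(q\pm\psi)(\Delta^{-1}x\Delta^{-1})$, so $P\in\mathcal P$. As
$\Delta^{-1}e_{tt}\Delta^{-1}=\omega_t^{-1}e_{tt}$,
\begin{equation}\label{eq:weighted}
\sum_t\omega_tP(e_{tt}\otimes1)=q(1)\le c .
\end{equation}

\emph{Step 4: from weighted to uniform bounds.} Let
\[
V=\{(P(e_{tt}\otimes1))_{t\in T}:P\in\mathcal P\}+[0,\infty)^T\subset[0,\infty)^T .
\]
It is convex, nonempty by Step~3, and $V+[0,\infty)^T=V$. If \eqref{eq:P} fails for every
$P\in\mathcal P$, then $(c+\eta,\dots,c+\eta)\notin V$. By separation in $\mathbb R^T$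
there is $\omega\ne0$ with $\sum_t\omega_ty_t\ge(c+\eta)\sum_t\omega_t$ for all $y\in V$.
Since $V$ is closed under adding vectors of $[0,\infty)^T$, $\omega\ge0$, and we normalize
$\sum_t\omega_t=1$. Some $\omega_t$ may vanish, so for $0<\kappa<1$ we use the strictly
positive weights $\omega'_t=(1-\kappa)\omega_t+\kappa/|T|$. By \eqref{eq:weighted} there is
$y\in V$ with $\sum_t\omega'_ty_t\le c$. Since $y\ge0$, this gives
$\sum_t\omega_ty_t\le c/(1-\kappa)$, which is less than $c+\eta$ for small $\kappa$, a
contradiction.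
\end{proof}

\section{Nearly minimal cost forces almost invariance}\label{sec:minimal}

For finitely supported $g$ on $N$ let $\|g\|_*$ be the norm of the functional
$\lambda(n)\mapsto g(n)$ on $A=C^*_r(N)$. If
$g(n)=\langle\pi(n)\xi,\eta\rangle$ for a representation $\pi$ of $A$, then
$\|g\|_*\le\|\xi\|\,\|\eta\|$.

\begin{proposition}\label{prop:inv}
Suppose $\Gamma$ satisfies \eqref{eq:H} for some $C<\infty$, and let $N\lhd\Gamma$ be
amenable. For every finite $S\subset\Gamma$ with $e\in S$ and every $\delta>0$ there is a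
hermitian finitely supported $u$ on $\Gamma$ with $|u(e)-1|<\delta$ and
\[
\bigl\|\,n\mapsto u(h^{-1}nh')-u(n)\,\bigr\|_*\le\delta\qquad(h,h'\in S).
\]
\end{proposition}

The condition at $e$ excludes $u=0$. In the proof we average over $S$, as in
Section~\ref{sub:two}. If $u$ has a system over $TS$, then the averaged function has one
over $T$, so the least cost over $T$ must be compared with the least cost over the
larger set $TS$. These least costs do not decrease when the set grows, and they never
exceed $C$. So at a suitable $T$ there is almost no room left for an increase. This is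
where all levels $k=|T|$ are needed, and why the cost is a maximum over $T$: a uniform
bound over $TS$ bounds every vector entering the averages.

\begin{proof}
For finite nonempty $T\subset\Gamma$ let $c_T$ be the infimum of all numbers $b$ such that
for all finite $E\subset\Gamma$ and all $\varepsilon'>0$ there is a hermitian finitely
supported $w$ with $|w-1|<\varepsilon'$ on $E$ and $|w|_T\le b$. By \eqref{eq:H} with
$k=|T|$ and Lemma~\ref{lem:rep}, $c_T\le C$. By monotonicity of the cost,
$c_T\le c_{T'}$ for $T\subset T'$. Since $|w|_T\ge|w(e)|$, letting $E=\{e\}$ and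
$\varepsilon'\to0$ shows $c_T\ge1$. Put $c=\sup_Tc_T\in[1,C]$ and $m=|S|$, and choose
\[
0<\varepsilon\le1\quad\text{with}\quad4\sqrt{c+1}\,\sqrt{2\varepsilon m}\le\delta,
\qquad T\quad\text{with}\quad c_T>c-\varepsilon,\qquad T'=TS\supset T .
\]

\emph{Choice of $u$.} Since $c-\varepsilon<c_T$, there are a finite set $E_0$ and
$\varepsilon_0>0$ such that
\begin{equation}\label{eq:none}
\text{no hermitian finitely supported }w\text{ has }|w-1|<\varepsilon_0\text{ on }E_0
\text{ and }|w|_T\le c-\varepsilon .
\end{equation}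
This remains true if we enlarge $E_0$ and decrease $\varepsilon_0$, so we may assume
$e\in E_0$ and $\varepsilon_0\le\delta$. Since $c_{T'}<c+\varepsilon$, there is a hermitian
finitely supported $u$ with
\[
|u-1|<\varepsilon_0\ \text{ on }\bigcup_{h,h'\in S}h^{-1}E_0h'\qquad\text{and}\qquad
|u|_{T'}<c+\varepsilon .
\]
In particular $|u(e)-1|<\delta$. Fix a $T'$-system $\pi,R,(\zeta_r)_{r\in T'}$ for $u$ with
$\|\zeta_r\|^2\le c+\varepsilon$ for all $r\in T'$.

\emph{Averaging.} Put $u'(x)=m^{-2}\sum_{h,h'\in S}u(h^{-1}xh')$. It is finitely supported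
and satisfies $|u'-1|<\varepsilon_0$ on $E_0$. It is hermitian, since
$\overline{u(h^{-1}x^{-1}h')}=u^*(h'^{-1}xh)=u(h'^{-1}xh)$. For $s,t\in T$ and $n\in N$,
\[
u'(s^{-1}nt)=\frac1{m^2}\sum_{h,h'\in S}u\bigl((sh)^{-1}n(th')\bigr)
=\langle\pi(n)R\zeta'_t,\zeta'_s\rangle,\qquad
\zeta'_t=\frac1m\sum_{h\in S}\zeta_{th}.
\]
So $\pi,R,(\zeta'_t)_{t\in T}$ is a $T$-system for $u'$ and
$|u'|_T\le\max_{t\in T}\|\zeta'_t\|^2$. By \eqref{eq:none}, $|u'|_T>c-\varepsilon$. Hence
there is $t\in T$ with $\|\zeta'_t\|^2>c-\varepsilon$. For this $t$,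
\[
\frac1m\sum_{h\in S}\|\zeta_{th}-\zeta'_t\|^2
=\frac1m\sum_{h\in S}\|\zeta_{th}\|^2-\|\zeta'_t\|^2<2\varepsilon .
\]
So $\|\zeta_{th}-\zeta'_t\|\le\sqrt{2\varepsilon m}$ for every $h\in S$, and since $e\in S$,
\[
\|\zeta_{th}-\zeta_t\|\le2\sqrt{2\varepsilon m}\qquad(h\in S).
\]

\emph{Conclusion.} Put $\pi_t(n)=\pi(tnt^{-1})$. Since conjugation by $\lambda(t)$
preserves $C^*_r(N)$, this extends to a representation of $A$. By \eqref{eq:system} with
$tnt^{-1}$ in place of $n$,
\[
u(h^{-1}nh')=u\bigl((th)^{-1}\,tnt^{-1}\,(th')\bigr)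
=\langle\pi_t(n)R\zeta_{th'},\zeta_{th}\rangle\qquad(h,h'\in S).
\]
Subtracting the same formula for $h=h'=e$, we get
\[
u(h^{-1}nh')-u(n)=\langle\pi_t(n)R(\zeta_{th'}-\zeta_t),\zeta_{th}\rangle
+\langle\pi_t(n)R\zeta_t,\zeta_{th}-\zeta_t\rangle,
\]
whose $\|\cdot\|_*$-norm is at most
$2\cdot2\sqrt{2\varepsilon m}\,\sqrt{c+\varepsilon}\le
4\sqrt{2\varepsilon m}\,\sqrt{c+1}\le\delta$.
\end{proof}

\section{The group $\mathbb Z^2\rtimes SL_2(\mathbb Z)$}
\label{sec:main}

\begin{lemma}\label{lem:nomean}
There is no mean on $\ell^\infty(\mathbb Z^2)$ that is invariant under translations by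
$\mathbb Z^2$ and under the linear action of $SL_2(\mathbb Z)$.
\end{lemma}

\begin{proof}
Suppose $\mathfrak m$ is such a mean. By translation invariance all points have equal
mass, so $\mathfrak m(1_{\{0\}})=0$. (Without translations, evaluation at $0$ would be
an invariant mean.) Let $\mathrm{pr}:\mathbb Z^2\setminus\{0\}\to P^1(\mathbb R)$ be the
canonical map, which is $SL_2(\mathbb Z)$-equivariant. For $a\in C(P^1(\mathbb R))$
extend $a\circ\mathrm{pr}$ by $0$ to the origin. The map
$a\mapsto\mathfrak m(a\circ\mathrm{pr})$ is then positive, unital and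
$SL_2(\mathbb Z)$-invariant, so it is integration against an $SL_2(\mathbb Z)$-invariant
Borel probability measure $\mu$ on $P^1(\mathbb R)$. Let
$g=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$. Since
$g^j(x,y)=(x+jy,y)$, we have $g^jz\to[e_1]$ for every $z\in P^1(\mathbb R)$. By dominated
convergence
\[
\int a\,d\mu=\int a(g^jz)\,d\mu(z)\longrightarrow a([e_1])\qquad(j\to\infty),
\]
that is, $\mu=\delta_{[e_1]}$. The same argument with $g^T$ gives $\mu=\delta_{[e_2]}$,
a contradiction.
\end{proof}

Theorem~\ref{thm:main} follows from this lemma and Theorem~\ref{thm:obstruction}. We give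
a direct proof first, since for $N=\mathbb Z^2$ Fourier analysis on the torus suffices.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Gamma=\mathbb Z^2\rtimes SL_2(\mathbb Z)$ and $N=\mathbb Z^2$, so that
$hnh^{-1}=hn$, the matrix $h$ applied to $n$, for $h\in SL_2(\mathbb Z)$ and $n\in N$.
Suppose $\emptyset$ is SD for $A_2(\Gamma\times K)$. By Theorem~\ref{thm:constant},
$\sup_k\Lambda_k(\Gamma)<\infty$, so \eqref{eq:H} holds for some $C<\infty$. Let $S_1$ and
$S_2$ be finite generating sets of the groups $\mathbb Z^2$ and $SL_2(\mathbb Z)$, put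
$S=\{e\}\cup S_1\cup S_2$, let $0<\delta<\frac12$, and let $u$ be as in
Proposition~\ref{prop:inv}.

\emph{Translation to the torus.} Put $f=u|_{\mathbb Z^2}$,
$e_n(\theta)=e^{2\pi in\cdot\theta}$ and $\Phi=\sum_nf(n)e_{-n}$ on $\mathbb T^2$. With
$C^*_r(\mathbb Z^2)=C(\mathbb T^2)$, $\lambda(n)=e_n$, the functional
$\lambda(n)\mapsto f(n)$ is integration against $\Phi$, and its norm is
$\|\Phi\|_{L^1}$. In the same way:
\begin{itemize}
\item For $h\in S_2$, the function $u(h^{-1}nh)=f(h^{-1}n)$ has density
$\sum_nf(n)e_{-hn}=\Phi\circ h^T$, because $(hn)\cdot\theta=n\cdot h^T\theta$. Taking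
$h=h'$ in Proposition~\ref{prop:inv}, $\|\Phi\circ h^T-\Phi\|_{L^1}\le\delta$.
\item For $n_0\in S_1$, the function $u(n_0^{-1}n)=f(n-n_0)$ has density
$e_{-n_0}\Phi$. Taking $h=n_0$ and $h'=e$, $\|(e_{-n_0}-1)\Phi\|_{L^1}\le\delta$.
\item $\|\Phi\|_{L^1}\ge|\int\Phi|=|f(0)|\ge1-\delta\ge\frac12$.
\end{itemize}

\emph{Almost invariant vectors.} Let $\xi=(|\Phi|/\|\Phi\|_{L^1})^{1/2}$, a unit vector in
$L^2(\mathbb T^2)$. Since $|\sqrt a-\sqrt b|^2\le|a-b|$ for $a,b\ge0$,
\[
\|\xi\circ h^T-\xi\|_{L^2}^2\le\frac{\|\Phi\circ h^T-\Phi\|_{L^1}}{\|\Phi\|_{L^1}}\le2\delta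
\qquad(h\in S_2).
\]
Since $|e_{-n_0}-1|\le2$,
\[
\|e_{-n_0}\xi-\xi\|_{L^2}^2=\int|e_{-n_0}-1|^2\,\frac{|\Phi|}{\|\Phi\|_{L^1}}
\le\frac{2\delta}{\|\Phi\|_{L^1}}\le4\delta\qquad(n_0\in S_1).
\]
The automorphism $h^T$ of $\mathbb T^2$ preserves Haar measure. So on Fourier coefficients
$(\xi\circ h^T)^\wedge(n)=\hat\xi(h^{-1}n)$, and
$(e_{-n_0}\xi)^\wedge(n)=\hat\xi(n+n_0)$. The function $p=|\hat\xi|^2$ is a probability on
$\mathbb Z^2$, and from $\||a|^2-|b|^2\|_{\ell^1}\le2\|a-b\|_{\ell^2}$ for unit vectors
$a,b$ we get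
\[
\|p\circ h^{-1}-p\|_{\ell^1}\le4\sqrt\delta\quad(h\in S_2),\qquad
\|p(\cdot+n_0)-p\|_{\ell^1}\le4\sqrt\delta\quad(n_0\in S_1).
\]

\emph{The mean.} We have such a probability $p=p_\delta$ for each $\delta$. As
$\delta\to0$, the functionals $a\mapsto\sum_np_\delta(n)a(n)$ have a weak* cluster point in
$\ell^\infty(\mathbb Z^2)^*$. It is a mean that is invariant under $S_1$ and $S_2$, hence
under $\mathbb Z^2$ and $SL_2(\mathbb Z)$, which contradicts Lemma~\ref{lem:nomean}.
\end{proof}

\section{General amenable normal subgroups}\label{sec:general}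

For a nonabelian $N$ the space $L^1(\mathbb T^2)$ is replaced by the tracial $L^1$-space of
$M=VN(N)$. The pointwise inequalities used above for absolute values and square roots are
replaced by two trace inequalities.

Let $\tau(X)=\langle X\delta_e,\delta_e\rangle$ be the canonical faithful trace on $M$,
$\|X\|_1=\tau(|X|)$ and $\|X\|_2=\tau(X^*X)^{1/2}$. We use the standard facts
$|\tau(XY)|\le\|X\|_1\|Y\|$ (so $|\tau(X)|\le\|X\|_1$),
$\|X\|_1=\sup\{|\tau(XY)|:\|Y\|\le1\}$, $\|XY\|_1\le\|X\|_2\|Y\|_2$,
invariance of $\|\cdot\|_1$ under multiplication by unitaries of $M$, and $\tau(XY)\ge0$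
for $X,Y\ge0$. A self-adjoint $X\in M$ has a \emph{sign}: by Borel functional calculus
there is a self-adjoint unitary $W\in M$, commuting with $X$, with $WX=|X|$ (set it equal
to $1$ on $\ker X$).

\begin{lemma}\label{lem:trace}
Let $a,b\in M$ be positive.
\begin{enumerate}
\item[(a)] If $\tau(a)=\tau(b)$, $Q\in M$ is unitary and $\eta\ge\|a-Qb\|_1$, then
$\|a-b\|_1\le\eta+\sqrt{2\eta\,\tau(b)}$.
\item[(b)] $\|a-b\|_2^2\le\|a^2-b^2\|_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\mathrm{Re}\,\tau(Qb)\ge\tau(a)-\eta=\tau(b)-\eta$, so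
\[
\|(1-Q)b^{1/2}\|_2^2=2\tau(b)-2\,\mathrm{Re}\,\tau(Qb)\le2\eta .
\]
By Cauchy--Schwarz
$\|b-Qb\|_1\le\|(1-Q)b^{1/2}\|_2\|b^{1/2}\|_2\le\sqrt{2\eta\,\tau(b)}$, and the claim
follows from the triangle inequality.

(b) Let $d=a-b=d_+-d_-$, and let $W$ be the sign of $d$. Since
$a^2-b^2=\frac12\bigl(d(a+b)+(a+b)d\bigr)$ and $Wd=dW=|d|$, the trace property gives
\[
\|a^2-b^2\|_1\ge\tau\bigl(W(a^2-b^2)\bigr)=\tau\bigl(|d|(a+b)\bigr)
=\tau\bigl(d_+(a+b)\bigr)+\tau\bigl(d_-(a+b)\bigr).
\]
Since $a+b-d=2b\ge0$ and $a+b+d=2a\ge0$, the right-hand side is at least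
$\tau(d_+d)+\tau(d_-(-d))=\tau(d_+^2)+\tau(d_-^2)=\|d\|_2^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Condition \eqref{eq:H} holds for any finite $C>\sup_k\Lambda_k(\Gamma)$. Fix a finite
$S\subset\Gamma$ with $e\in S$ and $0<\delta<\frac12$, and let $u$ be as in
Proposition~\ref{prop:inv}.

\emph{Translation to $M$.} Put
$\Phi=\sum_{n\in N}u(n)\lambda(n)^*\in\mathbb C[N]$. Then $\Phi=\Phi^*$ because $u$ is
hermitian, and $\tau(\lambda(n)\Phi)=u(n)$. For $X\in\mathbb C[N]$ the functional
$\tau(\cdot\,X)$ has norm $\|X\|_1$ on $M$, hence also on $C^*_r(N)$ by Kaplansky's density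
theorem. Let $\theta_h$ be the trace-preserving automorphism of $M$ with
$\theta_h(\lambda(n))=\lambda(hnh^{-1})$, implemented by the permutation
$x\mapsto hxh^{-1}$ of $N$. The functions $u(h^{-1}nh)$ and $u(n_0^{-1}n)$ correspond to
\begin{align*}
\sum_nu(h^{-1}nh)\lambda(n)^*&=\sum_nu(n)\lambda(hnh^{-1})^*=\theta_h(\Phi),\\
\sum_nu(n_0^{-1}n)\lambda(n)^*&=\sum_nu(n)\lambda(n_0n)^*=\Phi\lambda(n_0)^* .
\end{align*}
So Proposition~\ref{prop:inv} says
\[
\|\theta_h(\Phi)-\Phi\|_1\le\delta\ \ (h\in S),\qquad
\|\Phi\lambda(n_0)^*-\Phi\|_1\le\delta\ \ (n_0\in S\cap N),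
\]
and $\|\Phi\|_1\ge|\tau(\Phi)|=|u(e)|\ge1-\delta\ge\frac12$.

\emph{Absolute values.} Let $W$ be the sign of $\Phi$, so $W\Phi=|\Phi|$ and
$\Phi=W|\Phi|$. Apply Lemma~\ref{lem:trace}(a) with $a=|\Phi|$, $b=\theta_h(|\Phi|)$,
$Q=W\theta_h(W)$ and $\eta=\delta$. Here $\tau(a)=\tau(b)=\|\Phi\|_1$ and
$Qb=W\theta_h(\Phi)$, so $\|a-Qb\|_1=\|W(\Phi-\theta_h(\Phi))\|_1\le\delta$. We get
\[
\bigl\|\theta_h(|\Phi|)-|\Phi|\bigr\|_1\le\delta+\sqrt{2\delta\|\Phi\|_1}\quad(h\in S).
\]
Also
$\||\Phi|\lambda(n_0)^*-|\Phi|\|_1=\|W(\Phi\lambda(n_0)^*-\Phi)\|_1\le\delta$ for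
$n_0\in S\cap N$.

\emph{Square roots.} Let $\xi=(|\Phi|/\|\Phi\|_1)^{1/2}\in M$, so $\|\xi\|_2=1$. Divide
the last two estimates by $\|\Phi\|_1\ge\frac12$. Lemma~\ref{lem:trace}(b) gives
\[
\|\theta_h(\xi)-\xi\|_2^2\le\|\theta_h(\xi^2)-\xi^2\|_1\le2\delta+2\sqrt\delta
\qquad(h\in S),
\]
and for $n_0\in S\cap N$
\[
\|\xi\lambda(n_0)^*-\xi\|_2^2=2-2\,\mathrm{Re}\,\tau\bigl(\xi^2\lambda(n_0)^*\bigr)
\le2\,\|\xi^2-\xi^2\lambda(n_0)^*\|_1\le4\delta .
\]

\emph{The mean.} The map $X\mapsto X\delta_e$ is isometric from $(M,\|\cdot\|_2)$ into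
$\ell^2(N)$; let $(\xi_x)_{x\in N}$ denote the image of $\xi$. Under this map
$\theta_h$ acts by the permutation $x\mapsto hxh^{-1}$, and right multiplication by
$\lambda(n_0)^*$ acts by $x\mapsto xn_0^{-1}$. By
$\||a|^2-|b|^2\|_{\ell^1}\le2\|a-b\|_{\ell^2}$ for unit vectors, the probability
$p(x)=|\xi_x|^2$ on $N$ is moved by these permutations by at most
$2(2\delta+2\sqrt\delta)^{1/2}$ and $4\sqrt\delta$ in $\ell^1(N)$, respectively. Now let
$S$ increase through the directed set of finite subsets of $\Gamma$ and let $\delta\to0$. A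
weak* cluster point of the resulting net of means is a mean on $\ell^\infty(N)$ that is
invariant under conjugation by $\Gamma$ and under right translations by $N$. Since
$ax=(axa^{-1})a$ for $a\in N$, it is also invariant under left translations, hence under
$N\rtimes\Gamma$.

If there is no such mean, then $\sup_k\Lambda_k(\Gamma)=\infty$, and $\emptyset$ is
not SD for $A_2(\Gamma\times K)$ by Theorem~\ref{thm:constant}.
\end{proof}

\section{Further groups}\label{sec:examples}

\begin{corollary}\label{cor:examples}
In each of the following cases $\emptyset$ is not SD for $A_2(G)$.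
\begin{enumerate}
\item[(1)] $G$ is a locally compact group with an open subgroup $H$ that is discrete (so
$G$ is discrete) and for which $\emptyset$ is not SD. In other words, every discrete group
containing an example is an example.
\item[(2)] $G=(\mathbb Z^2\rtimes SL_2(\mathbb Z))\times H_3$, where $H_3$ is Houghton's
group. This $G$ is finitely presented.
\item[(3)] $G=SL_\infty(\mathbb Z)=\bigcup_nSL_n(\mathbb Z)$.
\item[(4)] $G=(B\wr Q)\times K$ for any amenable $B\ne1$ and any nonamenable $Q$.
\end{enumerate}
\end{corollary}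

\begin{proof}
(1) If $\emptyset$ were SD for $A_2(G)$, then $G$ would satisfy \eqref{eq:star} for some
$C$ by Lemma~\ref{lem:SD}. Restricting functions to $H$ and using
Lemma~\ref{lem:mult}(b), we see that $H$ would satisfy \eqref{eq:star} with the same $C$.

(2) The group $\mathbb Z^2\rtimes SL_2(\mathbb Z)$ is an extension of a finitely presented
group by a finitely presented group, hence finitely presented. The group $H_3$ is finitely
presented \cite{Brown} and contains all finitary permutations of a countably infinite set.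
Letting the factors $S_n$ act on disjoint blocks of that set embeds $K$ in $H_3$. So $G$
contains the group of Theorem~\ref{thm:main}, and (1) applies.

(3) The map $(n,g)\mapsto\left(\begin{smallmatrix}g&n\\0&1\end{smallmatrix}\right)$ embeds
$\mathbb Z^2\rtimes SL_2(\mathbb Z)$ in $SL_3(\mathbb Z)$, and
$\sigma\mapsto P_\sigma\oplus\operatorname{sgn}\sigma$, with $P_\sigma$ the permutation
matrix, embeds $S_n$ in $SL_{n+1}(\mathbb Z)$. Placing these in disjoint diagonal blocks
embeds the group of Theorem~\ref{thm:main} in $SL_\infty(\mathbb Z)$, and (1) applies.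

(4) Let $\Gamma=B\wr Q$ and $N=\bigoplus_QB$. This normal subgroup is amenable, being a
directed union of finite powers of $B$. It is infinite, because $B\ne1$ and the nonamenable
group $Q$ is infinite. Suppose $\mathfrak m$ is an $N\rtimes\Gamma$-invariant mean on
$\ell^\infty(N)$. Left translations show that $\mathfrak m(1_{\{e\}})=0$. For
$a\in\ell^\infty(Q)$ let $\bar a(x)$ be the average of $a$ over the finite nonempty support
of $x\in N\setminus\{e\}$, and $\bar a(e)=0$. For $q\in Q$ the support of $qxq^{-1}$ is $q$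
times the support of $x$, so $a\mapsto\mathfrak m(\bar a)$ is a $Q$-invariant mean on
$\ell^\infty(Q)$. This contradicts the nonamenability of $Q$. Apply
Theorem~\ref{thm:obstruction}.
\end{proof}

\section{Nonempty sets}\label{sec:nonempty}

\begin{theorem}\label{thm:nonempty}
Let $G$ be discrete and $F\subset G$.
\begin{enumerate}
\item[(1)] If $F$ is finite, then $F$ is SD for $A_2(G)$ if and only if $\emptyset$ is SD
for $A_2(G)$.
\item[(2)] If $H\le G$ is a subgroup for which $\emptyset$ is not SD, and $xH\cap F$ is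
finite for some $x\in G$, then $F$ is not SD for $A_2(G)$.
\end{enumerate}
In particular, for $G$ as in Theorem~\ref{thm:main} no finite subset of $G$ is a SD set.
\end{theorem}

The point of (2) is that only finitely many points of $F$ lie on the coset $xH$, and
functions that vanish at finitely many points can be repaired by adding the indicator
function of these points, which lies in the Fourier algebra.

\begin{proof}
(2) Suppose $(v_\alpha)\subset J^0_F$ satisfies the definition of SD for $F$ with bound
$C$. Put $F_1=x^{-1}F\cap H$, a finite set, and $w_\alpha(y)=v_\alpha(xy)$ for $y\in H$. So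
$w_\alpha$ is finitely supported and vanishes on $F_1$. For $w\in A_2(H)$ let $w^x$ be the
function on $G$ with $w^x(xy)=w(y)$ for $y\in H$ and $w^x=0$ off $xH$. The map
$w\mapsto w^x$ is isometric from $A_2(H)$ to $A_2(G)$: extension by zero is isometric
(Section~\ref{sec:mult}), and so is left translation, because it is dual to left
multiplication by the unitary $\lambda(x)^*$ on $VN(G)$. If $w$ vanishes on $F_1$, then
$w^x\in I_F$. Since $v_\alpha w^x=(w_\alpha w)^x$, we get
\begin{equation}\label{eq:onH}
\|w_\alpha w\|_A\le C\|w\|_A\quad\text{and}\quad\|w_\alpha w-w\|_A\to0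
\qquad\text{for }w\in A_2(H),\ w|_{F_1}=0 .
\end{equation}
Let $\kappa=\|1_{F_1}\|_{A_2(H)}$. For arbitrary $w\in A_2(H)$ the function
$(1-1_{F_1})w$ vanishes on $F_1$ and has norm at most $(1+\kappa)\|w\|_A$. Since
$w_\alpha1_{F_1}=0$,
\[
\|(w_\alpha+1_{F_1})w\|_A\le\|w_\alpha(1-1_{F_1})w\|_A+\|1_{F_1}w\|_A
\le\bigl(C(1+\kappa)+\kappa\bigr)\|w\|_A .
\]
So the finitely supported functions $w_\alpha+1_{F_1}$ are bounded in the multiplier norm
of $A_2(H)$. They converge to $1$ pointwise: on $F_1$ they equal $1$, and for
$y\in H\setminus F_1$ apply \eqref{eq:onH} to $w=\delta_y$. By Lemma~\ref{lem:SD},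
$\emptyset$ is SD for $A_2(H)$, a contradiction.

(1) If $F$ is finite and SD, then $\emptyset$ is SD by (2) with $H=G$ and $x=e$.
Conversely, let $(v_\alpha)$ be a net for $\emptyset$ with bound $C$ and put
$v'_\alpha=v_\alpha(1-1_F)$, a finitely supported function vanishing on $F$, hence an
element of $J^0_F$. For $v\in I_F$ we have $v'_\alpha v=v_\alpha v$. So
$\|v'_\alpha\|_{M[F]}\le C$ and $v'_\alpha v\to v$ in $A_2(G)$.

The last assertion follows from (1) and Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}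

\bibitem{Brown} K. S. Brown, \emph{Finiteness properties of groups}, J. Pure Appl. Algebra
\textbf{44} (1987).

\bibitem{Ozawa} N. Ozawa, \emph{Examples of groups which are not weakly amenable}, Kyoto J.
Math. \textbf{52} (2012).

\bibitem{Ditkin} \emph{Strong and Extremely Strong Ditkin sets for the Banach Algebras
$A_p^r(G)=A_p\cap L^r(G)$},
\url{http://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/BB2214B0F4BB032D56B1E31417AFBD3C/S0008414X00001140a.pdf/strong_and_extremely_strong_ditkin_sets_for_the_banach_algebras_aprg_ap_lrg.pdf}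

\end{thebibliography}

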